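\title{Consecutive powerful numbers: an upper bound with exponent $6/25$}

\begin{abstract}
A positive integer $n$ is powerful if $p^2\mid n$ for every prime $p\mid n$. We prove that for every fixed $m\ge 1$ and every $\varepsilon>0$ the number of $n\le x$ such that $n$ and $n+m$ are both powerful is $O_{m,\varepsilon}(x^{6/25+\varepsilon})$. Since $6/25<1/4$, this disproves a conjectured lower bound $cx^{1/4}/\log x$ for the number of pairs of consecutive powerful numbers up to $x$. A pair $n=a^2b^3$, $n+m=c^2d^3$ gives a rational point $(b/d,c/a)$ very close to the curve $v^2=u^3$. A determinant argument places these points on few auxiliary curves. Components of degree at most one in one of the two coordinates are treated with Evertse's bound for $S$-unit equations, the others by a second determinant argument along the component.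
\end{abstract}

\section{Introduction}\label{sec:intro}

For an integer $n\ge2$ and a prime $p$, let $\nu_p(n)$ be the largest nonnegative integer with $p^{\nu_p(n)}\mid n$, and let
\[
h(n)=\min_{p\mid n}\nu_p(n)
\]
be the smallest exponent in the prime factorization of $n$. The condition $h(n)\ge2$ says that $p^2\mid n$ for every prime $p\mid n$; such $n$ are called \emph{powerful}, and we also count $1$ as powerful. The following is Conjecture~1 of \cite{exponents}, inequality (5.4) there.

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $c>0$ such that, for all sufficiently large $x$,}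
\begin{equation}\label{eq:conj}
\#\{n\le x:\ h(n)\ge2,\ h(n+1)\ge2\}\ \ge\ \frac{c\,x^{1/4}}{\log x}.
\end{equation}

We show that the conjecture is false. For $m\ge1$ put
\[
N_m(x)=\#\{n\le x:\ n \text{ and } n+m \text{ are both powerful}\}.
\]

\begin{theorem}\label{thm:main}
For every fixed integer $m\ge1$ and every $\varepsilon>0$ we have $N_m(x)\ll_{m,\varepsilon}x^{6/25+\varepsilon}$.
\end{theorem}

\begin{corollary}\label{cor:main}
The left side of \eqref{eq:conj} is $O_\varepsilon(x^{6/25+\varepsilon})$ for every $\varepsilon>0$. For every $c>0$ the inequality \eqref{eq:conj} fails for all sufficiently large $x$, so the conjecture is false.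
\end{corollary}

\begin{proof}
The left side of \eqref{eq:conj} is at most $N_1(x)$. With $\varepsilon=1/200$, Theorem~\ref{thm:main} gives $N_1(x)=O(x^{0.245})=o(x^{1/4}/\log x)$.
\end{proof}

\subsection*{The size one would guess}
Every powerful number has a unique representation $a^2b^3$ with $b$ squarefree: a prime divides $b$ exactly when its exponent in the number is odd, and such an exponent is at least $3$. Hence the number of powerful numbers up to $x$ lies between $\lfloor x^{1/2}\rfloor$ and $\sum_{b\ge1}(x/b^3)^{1/2}=\zeta(3/2)\,x^{1/2}$, and $N_m(x)\ll x^{1/2}$ is the trivial bound.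

Consecutive powerful numbers exist: $8,9$ and $288,289$ and $675,676$. The first two pairs begin an infinite family. If $(3+\sqrt8)^j=U_j+V_j\sqrt8$, then $U_j^2-8V_j^2=1$, so $8V_j^2$ and $U_j^2$ are consecutive powerful numbers less than $36^j$. Thus $N_1(x)\ge\lfloor\log x/\log36\rfloor$. A random model points to the same order: if an integer $t$ were powerful with probability about $t^{-1/2}$, independently of its neighbor, the expected number of pairs up to $x$ would be about $\sum_{t\le x}t^{-1}\approx\log x$. The conjectured exponent $1/4$ lies halfway between the exponent $0$ of this model and the trivial exponent $1/2$. To refute \eqref{eq:conj} one needs an upper bound with an exponent strictly below $1/4$, and $6/25=0.24$ achieves this by a small margin.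

\subsection*{The method}
Write $n=a^2b^3$ and $n+m=c^2d^3$. Dividing $c^2d^3-a^2b^3=m$ by $a^2d^3$ gives
\[
\Bigl(\frac ca\Bigr)^2-\Bigl(\frac bd\Bigr)^3=\frac{m}{a^2d^3},
\]
so the rational point $(u,v)=(b/d,c/a)$ lies close to the cuspidal cubic $v^2=u^3$. For instance $288=6^2\cdot2^3$ and $289=17^2\cdot 1^3$ give the point $(2,17/6)$, with $v^2-u^3=1/36$. Rational points of bounded height that crowd into a small region satisfy a polynomial equation, because an integer determinant built from them has absolute value less than $1$. After a reduction to dyadic boxes (Section~\ref{sec:reduction}), we set up this determinant in Section~\ref{sec:det}, compute its smallest cases, and see there why it has to be used twice. The first use (Section~\ref{sec:first}) gives few auxiliary curves of large bounded degree. Their components of low degree in one coordinate lead to equations in binary forms and are settled by an $S$-unit bound (Sections~\ref{sec:units} and~\ref{sec:low}). Along every other component we use the determinant again (Sections~\ref{sec:param} and~\ref{sec:second}).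

\subsection*{Conventions}
The integer $m\ge1$ is fixed. Implied constants depend only on $m$ and $\varepsilon$ unless other parameters are indicated; $\varepsilon>0$ is arbitrary and may change from line to line. The parameter $X$ is sufficiently large in terms of these data, and $X^{O(1)}$ denotes a quantity bounded by a fixed power of $X$. For a polynomial $F$, we write $|F|_\infty$ for the largest absolute value of its coefficients. We write $\tau(N)$ and $\omega(N)$ for the number of divisors and of prime divisors of $N\ge1$, and we use the divisor bound $\tau(N)\ll_\varepsilon N^\varepsilon$. Since $2^{\omega(N)}\le\tau(N)$, it implies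
\begin{equation}\label{eq:omega}
\beta^{\,\omega(N)}\le\tau(N)^{\log_2\beta}\ll_{\beta,\varepsilon}N^\varepsilon\qquad\text{for every fixed }\beta\ge1 .
\end{equation}

\section{$S$-unit equations and binary forms}\label{sec:units}

We shall meet equations $\Phi(z_1,z_2)=N$ in which the binary form $\Phi$ has bounded degree but coefficients as large as a power of $X$. We need a bound for the number of solutions that does not depend on the coefficients.

Let $K$ be a number field and $S$ a finite set of places of $K$ containing the archimedean ones. An \emph{$S$-unit} is an element of $K^*$ whose valuation is zero at every prime ideal outside $S$.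

\begin{theorem}[Evertse {\cite[Theorem 1]{evertse}}]\label{thm:evertse}
Let $\alpha_1,\alpha_2\in K^*$. The equation $\alpha_1y_1+\alpha_2y_2=1$ has at most $3\cdot7^{[K:\mathbb Q]+2|S|}$ solutions in $S$-units $y_1,y_2$.
\end{theorem}

The zeros of a nonzero binary form in $\mathbb P^1(\mathbb C)$ correspond to its linear factors up to proportionality. Three linear forms in two variables satisfy a linear relation, and this relation is an $S$-unit equation.

\begin{lemma}\label{lem:TM}
Let $\Phi\in\mathbb Z[z_1,z_2]$ be a nonzero binary form of degree $n$ with at least three distinct zeros in $\mathbb P^1(\mathbb C)$, and let $\mathcal T$ be a set of $t$ primes. Then there are at most $6\cdot7^{n^3(2t+3)}$ pairs of coprime integers $(z_1,z_2)$ such that $\Phi(z_1,z_2)$ is nonzero and has all its prime factors in $\mathcal T$.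
\end{lemma}

\begin{proof}
Let $L_1,L_2,L_3$ be pairwise nonproportional linear factors of $\Phi$, each of the shape $z_2$ or $z_1-\alpha z_2$ with $\Phi(\alpha,1)=0$. The field $K$ generated by their coefficients has degree at most $n^3$, and $\Phi=L_1L_2L_3\Psi$ with a form $\Psi$ over $K$. Let $S$ consist of the archimedean places and the primes of $K$ above $\mathcal T$. Then $|S|\le[K:\mathbb Q](1+t)$, so $[K:\mathbb Q]+2|S|\le n^3(2t+3)$.

For a nonzero form $Q$ over $K$ let $\mathfrak c(Q)$ be the fractional ideal generated by its coefficients. Gauss's lemma, applied at each prime ideal, says $\mathfrak c(Q_1Q_2)=\mathfrak c(Q_1)\mathfrak c(Q_2)$. Let $z=(z_1,z_2)$ be a solution. Since $Q(z)\in\mathfrak c(Q)$ for integral $z$, there are integral ideals $\mathfrak a_1,\dots,\mathfrak a_4$ with $(L_i(z))=\mathfrak c(L_i)\mathfrak a_i$ and $(\Psi(z))=\mathfrak c(\Psi)\mathfrak a_4$. Multiplying, $(\Phi(z))=\mathfrak c(\Phi)\mathfrak a_1\mathfrak a_2\mathfrak a_3\mathfrak a_4$ with $\mathfrak c(\Phi)$ integral. So each $\mathfrak a_i$ divides $(\Phi(z))$ and is composed of primes above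 $\mathcal T$. Fix one solution $z^0$. In the quotient $L_i(z)/L_i(z^0)$ the ideal $\mathfrak c(L_i)$ cancels, so this quotient is an $S$-unit.

Write $L_3=\beta_1L_1+\beta_2L_2$; here $\beta_1,\beta_2\in K^*$ because the $L_i$ are pairwise nonproportional. For $i=1,2$ put
\[
y_i=\frac{L_i(z)}{L_i(z^0)}\cdot\frac{L_3(z^0)}{L_3(z)},\qquad \alpha_i=\beta_i\,\frac{L_i(z^0)}{L_3(z^0)} .
\]
Then $\alpha_1y_1+\alpha_2y_2=1$, the $y_i$ are $S$-units, and the $\alpha_i$ do not depend on $z$. By Theorem~\ref{thm:evertse} there are at most $3\cdot7^{n^3(2t+3)}$ pairs $(y_1,y_2)$. Each determines $L_1(z)/L_2(z)$, hence the point $(z_1:z_2)$, hence the coprime pair $z$ up to sign.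
\end{proof}

Two zeros are not enough: $z_1^2-8z_2^2$ takes the value $1$ infinitely often.

\section{Reduction to a dyadic box}\label{sec:reduction}

Let $n=a^2b^3$ and $n+m=c^2d^3$ with $b,d$ squarefree, and put $g_1=\gcd(a,c)$, $g_2=\gcd(b,d)$. The number $g_1^2g_2^3$ divides $n$ and $n+m$, hence $m$, so there are $O(1)$ pairs $(g_1,g_2)$. Dividing $a,c$ by $g_1$ and $b,d$ by $g_2$ gives a solution of the same equation with $m$ replaced by the divisor $m/(g_1^2g_2^3)$ and with $n$ not larger than before. It therefore suffices to bound, for each fixed $m\ge1$, the number of solutions of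
\begin{equation}\label{eq:main}
c^2d^3-a^2b^3=m,\quad a,b,c,d\ge1,\quad \gcd(a,c)=\gcd(b,d)=1,\quad b,d\ \text{squarefree}
\end{equation}
with $a^2b^3\le x$. By coprimality and positivity, a solution is determined by the point $((c:a),(b:d))$ of $\mathbb P^1(\mathbb Q)\times\mathbb P^1(\mathbb Q)$, and we identify the two.

For powers of two $A,B,C,D,X$ let $\mathcal P$ be the set of solutions of \eqref{eq:main} in the box
\[
a^2b^3\in[X,2X),\quad a\in[A,2A),\quad b\in[B,2B),\quad c\in[C,2C),\quad d\in[D,2D),
\]
and put
\[
Y=AC,\qquad Z=BD .
\]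
We assume that $\mathcal P$ is nonempty and that $X\ge m$. From $A^2B^3\le a^2b^3<32A^2B^3$, the same inequalities for $c^2d^3$, and $X\le c^2d^3<3X$, we obtain
\begin{equation}\label{eq:sizes}
\frac X{32}\le A^2B^3\le2X,\qquad \frac X{32}\le C^2D^3\le3X,\qquad Y^2Z^3\le6X^2 .
\end{equation}
The rest of the paper proves the following bound.

\begin{proposition}\label{prop:box}
We have
\[
\#\mathcal P\ll X^\varepsilon\Bigl(X^{0.19}+\min\bigl(Y^{1/5}Z^{2/5},\,Y^{2/5}Z^{1/5}\bigr)\Bigr).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:box}]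
For positive reals, $\min(y_1,y_2)\le y_1^{4/5}y_2^{1/5}$. These weights are chosen so that the result is a power of $Y^2Z^3$:
\[
\bigl(Y^{1/5}Z^{2/5}\bigr)^{4/5}\bigl(Y^{2/5}Z^{1/5}\bigr)^{1/5}=Y^{6/25}Z^{9/25}=(Y^2Z^3)^{3/25}\ll X^{6/25}
\]
by \eqref{eq:sizes}. So $\#\mathcal P\ll X^{6/25+\varepsilon}$. The solutions with $a^2b^3\le x$ lie in $O((\log x)^5)$ boxes, all with $X\le x$, and the boxes with bounded $X$ contain $O(1)$ solutions in total.
\end{proof}

We first count the points of $\mathcal P$ with one coordinate fixed. For fixed $(b,d)$, equation \eqref{eq:main} is of Pell type; for fixed $(a,c)$ it is a cubic equation to which Lemma~\ref{lem:TM} applies.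

\begin{lemma}\label{lem:fibers}
\textup{(i)} For fixed $(b,d)$ there are $\ll X^\varepsilon$ points of $\mathcal P$.
\textup{(ii)} For fixed $(a,c)$ there are $O(1)$ points of $\mathcal P$.
\end{lemma}

\begin{proof}
(i) The number $M=bd$ is squarefree, since $b,d$ are squarefree and coprime. If $M=1$, then $(c-a)(c+a)=m$ has at most $\tau(m)$ solutions. Let $M>1$, so that $\mathbb Q(\sqrt M)$ is a real quadratic field, and put $U=cd^2$, $V=ab$. Then
\[
U^2-MV^2=d\,(c^2d^3-a^2b^3)=md .
\]
The principal ideal generated by $U+V\sqrt M$ in the ring of integers has norm $md$. A quadratic field has at most $\tau(N)$ integral ideals of norm $N$, so there are at most $\tau(md)\ll X^\varepsilon$ possible ideals. Two positive generators of the same ideal differ by a factor $\gamma^j$, where $\gamma>1$ is the fundamental unit. The trace of $\gamma$ is an integer, equal to $\gamma-\gamma^{-1}>0$ or to $\gamma+\gamma^{-1}>2$; in both cases $\gamma\ge(1+\sqrt5)/2$. Since $1\le U+V\sqrt M\le X^{O(1)}$, only $O(\log X)$ exponents $j$ occur. Finally $U+V\sqrt M$ determines $(U,V)$ and so $(c,a)$.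

(ii) The form $c^2z_1^3-a^2z_2^3$ has three distinct zeros and takes the value $m$ at the coprime pair $(d,b)$. Apply Lemma~\ref{lem:TM} with $\mathcal T$ the set of primes dividing $m$.
\end{proof}

\begin{remark}\label{rem:easy}
A box contains at most $Z$ pairs $(b,d)$ and at most $Y$ pairs $(a,c)$. So Lemma~\ref{lem:fibers} alone gives $\#\mathcal P\ll X^\varepsilon\min(Y,Z)\le X^\varepsilon(Y^2Z^3)^{1/5}\ll X^{2/5+\varepsilon}$. The extreme case is $Y\asymp Z\asymp X^{2/5}$; we call such boxes \emph{critical}. In a critical box both terms of the minimum in Proposition~\ref{prop:box} have order $X^{6/25}$.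
\end{remark}

\section{Determinants of points near the cuspidal cubic}\label{sec:det}

\subsection*{Coordinates}
Let $u=b/d$ and $v=c/a$. These numbers may be large or small, but the scaling $(u,v)\mapsto(\sigma^{-2}u,\sigma^{-3}v)$ preserves the curve $v^2=u^3$. Take
\[
\sigma=(B/D)^{1/2},\qquad \tilde u=\sigma^{-2}u,\qquad \tilde v=\sigma^{-3}v .
\]
Then $\tilde u=(b/B)/(d/D)\in(1/2,2)$. The curve is parametrized by $(s^2,s^3)$, so we use as coordinates the position along the curve and the vertical distance from it:
\[
s=\sqrt{\tilde u}\in(2^{-1/2},2^{1/2}),\qquad w=\tilde v-s^3 .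
\]
By \eqref{eq:main} and \eqref{eq:sizes},
\[
0<\tilde v^2-\tilde u^3=\frac{D^3}{B^3}\cdot\frac m{a^2d^3}\le\frac m{A^2B^3}\le\frac{32m}X .
\]
The left side equals $w(\tilde v+s^3)$. Hence $w>0$, so $\tilde v+s^3\ge2s^3\ge2^{-1/2}$, and $32\sqrt2<50$ gives
\begin{equation}\label{eq:strip}
\tilde u=s^2,\qquad \tilde v=s^3+w,\qquad 0<w\le\eta:=50m/X .
\end{equation}
All points of $\mathcal P$ lie in a strip of length less than $1$ and width $\eta\ll X^{-1}$; the last bound uses that $m$ is fixed.

\subsection*{The determinant}
A polynomial $F(c,a;b,d)$ is a \emph{form of bidegree $(k,l)$} if it is homogeneous of degree $k$ in $(c,a)$ and of degree $l$ in $(b,d)$. Such forms are spanned by the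
\[
H=(k+1)(l+1)
\]
monomials $c^ia^{k-i}b^jd^{l-j}$, $0\le i\le k$, $0\le j\le l$, and the equation $F=0$ defines a curve in $\mathbb P^1\times\mathbb P^1$. For $H$ points of $\mathcal P$, indexed by $\nu=1,\dots,H$, consider the $H\times H$ determinants
\[
\Delta=\det\bigl(c_\nu^{\,i}a_\nu^{k-i}b_\nu^{\,j}d_\nu^{\,l-j}\bigr)_{\nu,(i,j)}\in\mathbb Z,\qquad
\tilde\Delta=\det\bigl(\tilde v_\nu^{\,i}\tilde u_\nu^{\,j}\bigr)_{\nu,(i,j)} .
\]
The first is an integer, the second is small when the points are close together.

\begin{lemma}\label{lem:compare}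
We have $|\Delta|\ll_{k,l}Y^{kH/2}Z^{lH/2}\,|\tilde\Delta|$.
\end{lemma}

\begin{proof}
We have $c^ia^{k-i}b^jd^{l-j}=a^kd^l\cdot\sigma^{3i+2j}\cdot\tilde v^i\tilde u^j$. The factor $a^kd^l$ depends only on the row and $\sigma^{3i+2j}$ only on the column. The averages of $i$ and $j$ over the columns are $k/2$ and $l/2$, so
\[
|\Delta|\le(2A)^{kH}(2D)^{lH}\sigma^{H(3k/2+l)}|\tilde\Delta|=\bigl(2A\sigma^{3/2}\bigr)^{kH}\bigl(2D\sigma\bigr)^{lH}|\tilde\Delta| .
\]
Here $D\sigma=Z^{1/2}$. By \eqref{eq:sizes}, $A^2B^3\le2X\le64C^2D^3$, so $\sigma^6=B^3/D^3\le64C^2/A^2$, that is $\sigma^3\le8C/A$, and $A\sigma^{3/2}\le(8Y)^{1/2}$.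
\end{proof}

\begin{lemma}\label{lem:aux}
Let $\mathcal Q\subset\mathcal P$, and suppose that $\Delta=0$ for every choice of $H$ distinct points of $\mathcal Q$. Then some nonzero form $F\in\mathbb Z[c,a;b,d]$ of bidegree $(k,l)$ with $|F|_\infty\le X^{O_{k,l}(1)}$ vanishes at all points of $\mathcal Q$.
\end{lemma}

\begin{proof}
We may assume $\mathcal Q\ne\emptyset$. The integer matrix whose rows are the vectors of monomials at the points of $\mathcal Q$ has $H$ columns and rank $r$ with $1\le r<H$. Choose $r$ independent rows, $r$ columns in which they form a nonsingular block, and one further column. The signed $r\times r$ minors of the resulting $r\times(r+1)$ matrix, completed by zeros in the other columns, form a nonzero integer vector. Its scalar product with a chosen row is the expansion of a determinant with a repeated row, hence zero, and the chosen rows span all rows. We take this vector as the coefficient vector of $F$. Since $a,b,c,d\le3X$, its entries are at most $H!\,(3X)^{(k+l)H}$.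
\end{proof}

\subsection*{The smallest cases}

\begin{example}[bidegree $(0,1)$]\label{ex:01}
Here $H=2$, the monomials are $d$ and $b$, and
\[
\Delta=d_1b_2-d_2b_1=d_1d_2\,\sigma^2\,(s_2^2-s_1^2),\qquad |\Delta|\le4BD\cdot2\sqrt2\,|s_2-s_1|\le12Z\,|s_2-s_1| .
\]
Hence all points of $\mathcal P$ with $s$ in an interval of length less than $1/(12Z)$ have the same $b/d$, and so the same $(b,d)$. With $O(Z)$ such intervals and Lemma~\ref{lem:fibers}(i) we recover the bound $ZX^\varepsilon$ of Remark~\ref{rem:easy}.
\end{example}

\begin{example}[the ideal bound]\label{ex:ideal}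
No point of $\mathcal P$ has $w=0$, but suppose for a moment that $w$ could be neglected. For bidegree $(1,1)$ the rows of $\tilde\Delta$ would be $(1,s_\nu^2,s_\nu^3,s_\nu^5)$, $\nu=1,\dots,4$. This determinant is a polynomial of degree $10$ in $s_1,\dots,s_4$ that vanishes when two variables agree, so it is $\prod_{\nu<\nu'}(s_\nu-s_{\nu'})$ times a fixed polynomial of degree $4$. If the $s_\nu$ lie in an interval of length $\delta$, then $|\tilde\Delta|\ll\delta^6$ and $|\Delta|\ll Y^2Z^2\delta^6$. So $\Delta=0$ once $\delta$ is a small multiple of $(YZ)^{-1/3}$, and the points in each such interval lie on a curve of bidegree $(1,1)$.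

For general $(k,l)$ the entries are $s_\nu^{3i+2j}$, the same divisibility gives $|\tilde\Delta|\ll\delta^{H(H-1)/2}$, and $\Delta=0$ once $\delta$ is a small multiple of $(Y^kZ^l)^{-1/(H-1)}$. In a critical box the number $\delta^{-1}$ of intervals is then of order $X^{\vartheta}$ with
\[
\vartheta=\frac25\cdot\frac{k+l}{kl+k+l},
\]
which is $2/5$ for $(0,1)$, $4/15$ for $(1,1)$, and $6/25$ for $(1,2)$ and $(2,1)$. For the last two bidegrees $H=6$, the ideal bound is $|\tilde\Delta|\ll\delta^{15}$, and $\delta^{-1}$ has order $Y^{1/5}Z^{2/5}$ and $Y^{2/5}Z^{1/5}$. These are the terms in Proposition~\ref{prop:box}.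
\end{example}

\subsection*{The effect of the width of the strip}
Fix $\theta\in(0,1]$, put $\lambda=X^{-\theta}$, and let $I=[s_0-\lambda,s_0+\lambda]$ with $s_0\in[2^{-1/2},2^{1/2}]$. For points of $\mathcal P$ with $s\in I$ we rescale the rectangle to unit size:
\begin{equation}\label{eq:rescale}
s=s_0+\lambda\xi,\qquad w=\eta\zeta,\qquad |\xi|\le1,\quad 0<\zeta\le1 .
\end{equation}
The monomial $\xi^e\zeta^g$ will come with the factor $\lambda^e\eta^g\ll X^{-(\theta e+g)}$. We call $\theta e+g$ the \emph{weight} of $(e,g)\in\mathbb Z_{\ge0}^2$, and we let $W_H(\theta)$ be the sum of the $H$ smallest weights, counted with multiplicity. Let $\mathcal E$ be the finite set of pairs with $e\le3k+2l$ and $g\le k$.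

\begin{lemma}\label{lem:expand}
For $H$ points of $\mathcal P$ with $s\in I$,
\[
|\Delta|\ll_{k,l}Y^{kH/2}Z^{lH/2}\,X^{-W_H(\theta)}\,\Theta,\qquad
\Theta=\max_{\mathcal S}\Bigl|\det\bigl(\xi_\nu^{\,e}\zeta_\nu^{\,g}\bigr)_{\nu,\,(e,g)\in\mathcal S}\Bigr| ,
\]
where $\mathcal S$ runs over the $H$-element subsets of $\mathcal E$.
\end{lemma}

\begin{proof}
By \eqref{eq:strip}, $\tilde v^i\tilde u^j=(s^3+w)^is^{2j}$ is a polynomial in $\lambda\xi$ and $\eta\zeta$ whose coefficients are $O_{k,l}(1)$, because $s_0\le\sqrt2$. So the row of $\tilde\Delta$ at a point $(\xi,\zeta)$ is $\sum_{(e,g)\in\mathcal E}\lambda^e\eta^g\xi^e\zeta^g\,\mathbf v_{e,g}$ with vectors $\mathbf v_{e,g}\in\mathbb R^H$ of size $O_{k,l}(1)$ that do not depend on the point. This writes the matrix of $\tilde\Delta$ as a product of an $H\times|\mathcal E|$ matrix and an $|\mathcal E|\times H$ matrix. The Cauchy--Binet formula expresses the determinant of such a product as the sum of the products of corresponding $H\times H$ minors: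
\[
\tilde\Delta=\sum_{\mathcal S}\Bigl(\prod_{(e,g)\in\mathcal S}\lambda^e\eta^g\Bigr)\det\bigl(\xi_\nu^{\,e}\zeta_\nu^{\,g}\bigr)_{\nu,\,(e,g)\in\mathcal S}\ \det\bigl(\mathbf v_{e,g}\bigr)_{(e,g)\in\mathcal S}.
\]
The $H$ pairs in $\mathcal S$ are distinct, so their weights add up to at least $W_H(\theta)$, and the first factor is at most $(50m)^{kH}X^{-W_H(\theta)}$. Now use Lemma~\ref{lem:compare}.
\end{proof}

With the trivial bound $\Theta\le H!$ we can compare this with Example~\ref{ex:ideal}. The ideal bound $\lambda^{H(H-1)/2}$ holds when the $H$ smallest weights are $0,\theta,\dots,(H-1)\theta$, that is, when $(H-1)\theta\le1$. For bidegree $(1,1)$ and $\theta=4/15$ this is the case, but $4/15>1/4$. For bidegree $(1,2)$ and $\theta=6/25$ it is not. In a critical box we need $W_6(\theta)>18/5$, since $Y^3Z^6\asymp X^{18/5}$. For $\theta\le1/5$ we have $W_6(\theta)=15\theta\le3$. For $1/5\le\theta\le1/3$ the six smallest weights are $0,\theta,2\theta,3\theta,4\theta,1$, so $W_6(\theta)=10\theta+1$, which exceeds $18/5$ only for $\theta>13/50$. Since $13/50>1/4$, a single application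 with six points misses the goal. At this scale the strip is too wide to be treated as a curve.

The remedy is to make $w$ a function of $s$. We first use longer intervals, with $\theta<1/5$, and a large bidegree, and obtain a curve through all points with $s\in I$. On a component of this curve, $\zeta$ is piecewise a smooth function of $\xi$. Six points in a fraction $\rho$ of such a piece have $\Theta\ll\rho^{15}$, while $X^{-W_6(\theta)}=\lambda^{15}$. The product $(\rho\lambda)^{15}$ is the ideal bound for $\delta=\rho\lambda$. The first step will need $\theta>3/16$ and the second $\theta\le1/5$. From now on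
\[
\theta=0.19,\qquad \lambda=X^{-0.19},\qquad q=400 .
\]

\section{The first determinant: curves of bidegree $(2q,3q)$}\label{sec:first}

The only control on $Y$ and $Z$ is through $Y^2Z^3$. We therefore take $(k,l)=(2q,3q)$, so that $Y^{k/2}Z^{l/2}=(Y^2Z^3)^{q/2}\ll X^q$ in every box. This cost per row has to be beaten by the average weight $W_H/H$.

\begin{lemma}\label{lem:weights}
Let $T=\sqrt{2\theta H}\ge2$. Then $W_H(\theta)\ge\tfrac23HT-2H$.
\end{lemma}

\begin{proof}
For $y\ge0$ let $\mathcal N(y)$ be the number of pairs of weight at most $y$. The unit squares $[e,e+1]\times[g,g+1]$ attached to these pairs lie in the triangle $\{y_1,y_2\ge0,\ \theta y_1+y_2\le y+1+\theta\}$, so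
\[
\mathcal N(y)\le\frac{(y+1+\theta)^2}{2\theta}\le\frac{(y+2)^2}{2\theta} .
\]
Among the $H$ smallest weights exactly $\max(H-\mathcal N(y),0)$ exceed $y$. A weight is the length of the set of $y\ge0$ that it exceeds, so
\[
W_H(\theta)=\int_0^\infty\max\bigl(H-\mathcal N(y),0\bigr)\,dy\ge\int_2^T\Bigl(H-\frac{y^2}{2\theta}\Bigr)dy\ge HT-2H-\frac{T^3}{6\theta},
\]
and $T^3/(6\theta)=HT/3$.
\end{proof}

With $H>6q^2$ the average weight is at least $\tfrac23\sqrt{12\theta}\,q-2$. This exceeds $q$ for large $q$ when $\tfrac23\sqrt{12\theta}>1$, which is the condition $\theta>3/16$.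

\begin{proposition}\label{prop:first}
The interval $[2^{-1/2},2^{1/2}]$ is covered by $O(X^{0.19})$ intervals $I=[s_0-\lambda,s_0+\lambda]$ with $s_0\in[2^{-1/2},2^{1/2}]$. For each of them there is a nonzero form $F_I\in\mathbb Z[c,a;b,d]$ of bidegree $(2q,3q)$ with $|F_I|_\infty\le X^{O(1)}$ that vanishes at all points of $\mathcal P$ with $s\in I$.
\end{proposition}

\begin{proof}
For the covering take centers $s_0$ at distance $\lambda$ from each other. Since $H>6q^2$, we have $T>\sqrt{2.28}\,q>1.5099\,q$, and Lemma~\ref{lem:weights} gives $W_H\ge(1.0066\cdot400-2)H\ge(q+0.6)H$. By Lemma~\ref{lem:expand} with $\Theta\le H!$ and by \eqref{eq:sizes}, any $H$ points with $s\in I$ satisfy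
\[
|\Delta|\ll(Y^2Z^3)^{qH/2}X^{-W_H}\ll X^{qH-W_H}\le X^{-0.6H} .
\]
For large $X$ this gives $|\Delta|<1$, so the integer $\Delta$ is zero. Apply Lemma~\ref{lem:aux}.
\end{proof}

We know nothing about $F_I$ except its bidegree and size, so we must count points on an arbitrary component. We use four facts about polynomials.

\begin{enumerate}
\item[(P1)] \emph{A factor of a form is a form.} The highest and the lowest degree in $(c,a)$ of the terms of a nonzero polynomial are both additive under products, and a polynomial is homogeneous in $(c,a)$ exactly when the two agree. The same holds for $(b,d)$.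
\item[(P2)] \emph{If $F=G_1G_2$ with nonzero integer polynomials of degree at most $r$ in four variables, then $|G_1|_\infty\ll_r|F|_\infty$.} The function $|G_1G_2|_\infty$ is continuous and nonzero on the compact set of real pairs with $|G_1|_\infty=|G_2|_\infty=1$. Hence $|G_1G_2|_\infty\gg_r|G_1|_\infty|G_2|_\infty$, and $|G_2|_\infty\ge1$.
\item[(P3)] \emph{Nonzero polynomials $F_1,F_2$ without a common nonconstant factor over a field have none over an extension field.} By unique factorization, a common factor exists if and only if $E_1F_1=E_2F_2$ has a solution $(E_1,E_2)\ne(0,0)$ with $\deg E_1<\deg F_2$ and $\deg E_2<\deg F_1$. This is a homogeneous linear system over the ground field.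
\item[(P4)] \emph{B\'ezout's theorem.} Two complex forms of bidegrees $(k_1,l_1)$, $(k_2,l_2)$ without a common nonconstant factor have at most $k_1l_2+k_2l_1$ common zeros in $\mathbb P^1(\mathbb C)\times\mathbb P^1(\mathbb C)$. Two polynomials in $\mathbb C[\xi,\zeta]$ of degrees $r_1,r_2$ without a common nonconstant factor have at most $r_1r_2$ common zeros in $\mathbb C^2$.
\end{enumerate}

By Gauss's lemma, $F_I$ is a nonzero integer times a product of at most $5q$ primitive integer polynomials that are irreducible over $\mathbb Q$. By (P1) and (P2) each of them is a \emph{component} in the following sense: a form $G\in\mathbb Z[c,a;b,d]$, irreducible over $\mathbb Q$, of bidegree $(k',l')\ne(0,0)$ with $k'\le2q$, $l'\le3q$ and $|G|_\infty\le X^{O(1)}$. Every point of $\mathcal P$ with $s\in I$ lies on one of the components of $F_I$.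

\section{Components of bidegree $(k',l')$ with $\min(k',l')\le1$}\label{sec:low}

The second determinant will produce a form of bidegree $(1,2)$ or $(2,1)$, which is useless if it is a multiple of $G$. This can happen only when $\min(k',l')\le1$. If one of the degrees is $1$, the equation $G=0$ can be solved for one coordinate, and substitution into \eqref{eq:main} leaves a binary form $\Phi$ in the other. Its zeros are the points where $G=0$ meets the curve $c^2d^3=a^2b^3$, and to apply Lemma~\ref{lem:TM} we must find three of them.

For a nonzero binary form $P$ and $p\in\mathbb P^1(\mathbb C)$, let $\operatorname{ord}_pP$ be the multiplicity of $p$ as a zero of $P$. A quotient $f=P_1/P_2$ of forms of equal degree is a rational function on $\mathbb P^1(\mathbb C)$, with $\operatorname{ord}_pf=\operatorname{ord}_pP_1-\operatorname{ord}_pP_2$. Its degree is $\deg P_1-\deg\gcd(P_1,P_2)$, and $2\deg f=\sum_p|\operatorname{ord}_pf|$. If $f$ is nonconstant, the ramification indices $e_p$ add up to $\deg f$ in each fiber, and the Riemann--Hurwitz formula says $\sum_p(e_p-1)=2\deg f-2$. Hence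 $f^{-1}\{0,1,\infty\}$ has at least $3\deg f-(2\deg f-2)$ points, that is,
\begin{equation}\label{eq:RH}
\#f^{-1}(1)\ge\deg f+2-N_f ,
\end{equation}
where $N_f$ is the number of distinct zeros and poles of $f$. For our functions almost all zeros and poles are multiple, so $N_f$ is small and $f^{-1}(1)$ is large.

\begin{lemma}\label{lem:three}
Let $P,Q\in\mathbb C[z_1,z_2]$ be nonzero forms of the same degree $n\ge1$ without a common zero in $\mathbb P^1(\mathbb C)$. Then each of
\[
\Phi_1=Q^2z_2^3-P^2z_1^3,\qquad \Phi_2=z_1^2P^3-z_2^2Q^3
\]
is nonzero and has at least three distinct zeros in $\mathbb P^1(\mathbb C)$.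
\end{lemma}

\begin{proof}
Let $p_0$ be the point $z_1=0$ and $p_\infty$ the point $z_2=0$. Put
\[
f_1=\frac{Q^2z_2^3}{P^2z_1^3},\qquad f_2=\frac{z_1^2P^3}{z_2^2Q^3},\qquad o_i=|\operatorname{ord}_{p_0}f_i|+|\operatorname{ord}_{p_\infty}f_i| .
\]
The orders of $f_1$ at $p_0,p_\infty$ are odd, and all its other orders are even. The orders of $f_2$ at $p_0,p_\infty$ are congruent to $2$ and $-2$ modulo $3$, and all its other orders are divisible by $3$. So $p_0$ and $p_\infty$ are zeros or poles of $f_i$, the function $f_i$ is nonconstant, and $\Phi_i\ne0$. Let $f_i(p)=1$. Then $p\ne p_0,p_\infty$. If the denominator of $f_i$ vanished at $p$, the numerator would not, because $P$ and $Q$ have no common zero, and $p$ would be a pole. So the denominator is nonzero and $\Phi_i(p)=0$. Thus $f_i^{-1}(1)$ consists of zeros of $\Phi_i$ different from $p_0,p_\infty$.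

\emph{The form $\Phi_1$.} We have $2\deg f_1\ge2(N_{f_1}-2)+o_1$, so \eqref{eq:RH} gives $\#f_1^{-1}(1)\ge o_1/2$. If $Q(p_0)\ne0$, then $\operatorname{ord}_{p_0}f_1=-3-2\operatorname{ord}_{p_0}P\le-3$. If $Q(p_0)=0$, we only know $|\operatorname{ord}_{p_0}f_1|\ge1$, but $\Phi_1(p_0)=0$. If $P(p_\infty)\ne0$, then $\operatorname{ord}_{p_\infty}f_1=3+2\operatorname{ord}_{p_\infty}Q\ge3$. If $P(p_\infty)=0$, then $|\operatorname{ord}_{p_\infty}f_1|\ge1$ and $\Phi_1(p_\infty)=0$. Let $j\in\{0,1,2\}$ be the number of the two points at which the second alternative holds. Then $o_1\ge3(2-j)+j$, and $\Phi_1$ has at least $\tfrac12(6-2j)+j=3$ distinct zeros.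

\emph{The form $\Phi_2$.} We have $2\deg f_2\ge3(N_{f_2}-2)+o_2$, so \eqref{eq:RH} gives $\#f_2^{-1}(1)\ge\tfrac13(\deg f_2+o_2)$. If $Q(p_0)\ne0$, then $\operatorname{ord}_{p_0}f_2=2+3\operatorname{ord}_{p_0}P\ge2$ and the denominator does not vanish at $p_0$. If $Q(p_0)=0$, then $|\operatorname{ord}_{p_0}f_2|\ge1$ and $\Phi_2(p_0)=0$; moreover $P(p_0)\neq0$, so the numerator vanishes to order $2$ and the denominator to order at least $3$, and exactly $z_1^2$ cancels. If $P(p_\infty)\ne0$, then $\operatorname{ord}_{p_\infty}f_2=-2-3\operatorname{ord}_{p_\infty}Q\le-2$ and the numerator does not vanish at $p_\infty$. If $P(p_\infty)=0$, then $|\operatorname{ord}_{p_\infty}f_2|\ge1$, $\Phi_2(p_\infty)=0$, the denominator vanishes to order $2$ and the numerator to order at least $3$, and exactly $z_2^2$ cancels. At other points nothing cancels. With $j$ defined as before, $\deg f_2=3n+2-2j\ge5-2j$ and $o_2\ge2(2-j)+j$. So $\Phi_2$ has at least $\tfrac13\bigl((5-2j)+(4-j)\bigr)+j=3$ distinct zeros.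
\end{proof}

\begin{remark}
The number three is attained. For $P=z_2$, $Q=z_1$ we get $\Phi_1=\Phi_2=z_1^2z_2^2(z_2-z_1)$, with $j=2$. The hypothesis $n\ge1$ is needed for $\Phi_2$: for constant $P,Q$ it is a quadratic form. This is the Pell case, treated in Lemma~\ref{lem:fibers}(i).
\end{remark}

Recall the resultant of two forms $P,Q\in\mathbb Z[z_1,z_2]$ of degree $n\ge1$. It is the determinant $\operatorname{Res}(P,Q)\in\mathbb Z$ of a $2n\times2n$ matrix whose entries are coefficients of $P$ and $Q$ or zero; it vanishes exactly when $P,Q$ have a common zero in $\mathbb P^1(\mathbb C)$; and for $i=1,2$ the form $\operatorname{Res}(P,Q)\,z_i^{2n-1}$ is a combination of $P$ and $Q$ with integer forms as coefficients. Consequently, for coprime integers $z_1,z_2$, every common divisor of $P(z_1,z_2)$ and $Q(z_1,z_2)$ divides $\operatorname{Res}(P,Q)$.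

\begin{proposition}\label{prop:low}
A component $G$ with $\min(k',l')\le1$ contains $\ll X^\varepsilon$ points of $\mathcal P$.
\end{proposition}

\begin{proof}
\emph{The cases $l'=0$ and $k'=0$.} Then $G$ is a binary form in $(c,a)$ or in $(b,d)$, irreducible over $\mathbb Q$. If it has a rational zero, it is linear, and $(c,a)$ or $(b,d)$ is determined. Apply Lemma~\ref{lem:fibers}.

\emph{The case $k'=1$, $l'\ge1$.} Write $G=cP(b,d)-aQ(b,d)$ with integer forms $P,Q$ of degree $l'$. If $P=0$, then $G=-aQ$ is reducible because $l'\ge1$; the same holds for $Q=0$; and a common factor of $P,Q$ would divide $G$. So $P,Q$ are nonzero and coprime over $\mathbb Q$, by (P3) they have no common zero, and $N=m\,|\operatorname{Res}(P,Q)|$ is a positive integer with $N\le X^{O(1)}$. At a point of $\mathcal P$ on $G$ we have $cP(b,d)=aQ(b,d)$ with $\gcd(a,c)=1$, so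
\[
P(b,d)=ra,\qquad Q(b,d)=rc
\]
for an integer $r$, and $r\ne0$ since $P,Q$ have no common zero. As $\gcd(b,d)=1$, the integer $r$ divides $\operatorname{Res}(P,Q)$. With $(z_1,z_2)=(b,d)$,
\[
\Phi_1(b,d)=Q^2d^3-P^2b^3=r^2(c^2d^3-a^2b^3)=r^2m ,
\]
which is nonzero and has all its prime factors among those of $N$. The form $\Phi_1$ has degree $2l'+3\le6q+3$ and three distinct zeros by Lemma~\ref{lem:three}. Lemma~\ref{lem:TM} and \eqref{eq:omega} give $\ll\beta^{\,\omega(N)}\ll X^\varepsilon$ pairs $(b,d)$, where $\beta$ depends only on $q$. Each pair determines $(c:a)=(Q(b,d):P(b,d))$.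

\emph{The case $l'=1$, $k'\ge1$.} Write $G=bP(c,a)-dQ(c,a)$ with integer forms $P,Q$ of degree $k'$. If $P$ or $Q$ were zero, then $d$ or $b$ would be a proper factor of $G$, and a common factor of $P,Q$ would divide $G$. So again $P,Q$ are nonzero without a common zero, and $1\le N=m\,|\operatorname{Res}(P,Q)|\le X^{O(1)}$. From $bP(c,a)=dQ(c,a)$ and $\gcd(b,d)=1$ we get $P(c,a)=rd$, $Q(c,a)=rb$ with an integer $r\ne0$, and $r\mid\operatorname{Res}(P,Q)$ since $\gcd(a,c)=1$. With $(z_1,z_2)=(c,a)$,
\[
\Phi_2(c,a)=c^2P^3-a^2Q^3=r^3(c^2d^3-a^2b^3)=r^3m .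
\]
The degree of $\Phi_2$ is $3k'+2\le6q+2$. Lemmas~\ref{lem:three} and~\ref{lem:TM} and \eqref{eq:omega} give $\ll X^\varepsilon$ pairs $(c,a)$, and each determines $(b:d)=(Q(c,a):P(c,a))$.
\end{proof}

The hypothesis $m\ne0$ enters here and in Lemma~\ref{lem:fibers}, as the nonvanishing of the value of the binary form. For $m=0$ the count would be that of all powerful numbers, of order $x^{1/2}$.

\section{Graphs with controlled derivatives on a real plane curve}\label{sec:param}

For the remaining components we want to write $\zeta$ as a function of $\xi$ with bounded derivatives. In the coordinates \eqref{eq:rescale} the coefficients of the curve have very different sizes, so the bounds must depend only on the degree. Bounded derivatives cannot be had on a whole branch: $\zeta=\sqrt\xi$ has unbounded slope at $0$. But on $J=[2^{-i-1},2^{-i}]$ its $j$th derivative is $O_j(|J|^{1/2-j})$, which is $O_j(1)$ after $J$ is rescaled to unit length. The lemma below says that this dyadic cutting always works. The reason is that the derivatives of an algebraic function change sign a bounded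 number of times, and that a bounded function whose derivatives have constant signs has controlled derivatives away from the endpoints.

\begin{lemma}\label{lem:param}
Let $R\in\mathbb R[\xi,\zeta]$ be nonzero of degree at most $r$, and let $0<\delta<1$. There are $O_r(1)$ intervals of length at most $\delta$, called short intervals, and $O_r(\log(2/\delta))$ pairs $(J,\varphi)$, where $J\subset[-1,1]$ is a closed interval of length $|J|>0$ and $\varphi:J\to[-1,1]$ is smooth with
\[
|\varphi^{(j)}|\le2^{20}|J|^{-j}\qquad(0\le j\le5),
\]
such that every zero $(\xi,\zeta)\in[-1,1]^2$ of $R$ has $\xi$ in a short interval or lies on the graph of some $\varphi$.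
\end{lemma}

\begin{proof}
We shall cut $[-1,1]$ at $O_r(1)$ points, among them $\pm1$; each cut point is declared a short interval.

\emph{Branches.} Cut at the real zeros of the irreducible factors of $R$ that depend only on $\xi$, discard these factors, and keep every other irreducible factor once. If only a constant remains, we are done. Otherwise $R$ is now a product of pairwise nonproportional irreducible polynomials of positive degree in $\zeta$. By Gauss's lemma they are irreducible and pairwise nonassociate in $\mathbb R(\xi)[\zeta]$, so $R$ is squarefree there and coprime to $R_\zeta=\partial R/\partial\zeta$. Hence the leading coefficient of $R$ in $\zeta$ and the resultant of $R$ and $R_\zeta$ with respect to $\zeta$ are nonzero polynomials in $\xi$ of degree $O_r(1)$. Cut at their real zeros. On each resulting open interval, $R(\xi,\cdot)$ has constant degree and simple complex roots. Near a point $\xi_0$ of the interval, the implicit function theorem gives these roots as distinct analytic functions of $\xi$. A root that is nonreal at $\xi_0$ stays nonreal nearby. A root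 that is real at $\xi_0$ stays real for real $\xi$, since its conjugate is also a root close to the same value and there is only one such root. So the number of real roots is constant on the interval, and, listed in increasing order, they are at most $r$ real-analytic functions $\varphi$ on the whole interval.

\emph{Signs of derivatives.} Fix such a $\varphi$. A product of analytic functions on an interval vanishes identically only if a factor does, so $R_1(\xi,\varphi(\xi))\equiv0$ for an irreducible factor $R_1$ of $R$. Along the graph, $R_\zeta=R_{1,\zeta}\cdot(R/R_1)$ is nonzero, so $R_{1,\zeta}\ne0$. If $R_1(\xi,1)\equiv0$, then $R_1$ is proportional to $\zeta-1$ and $\varphi\equiv1$; otherwise $\varphi$ takes the value $1$ at most $r$ times. The same holds for $-1$. Next, $\varphi'=-R_{1,\xi}/R_{1,\zeta}$, and differentiation along the graph is the operator $R_{1,\zeta}^{-1}(R_{1,\zeta}\partial_\xi-R_{1,\xi}\partial_\zeta)$. By induction,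
\[
\varphi^{(j)}(\xi)=\frac{T_j(\xi,\varphi(\xi))}{R_{1,\zeta}(\xi,\varphi(\xi))^{2j-1}}
\]
with a polynomial $T_j$ of degree $O_{r,j}(1)$: each step raises the exponent in the denominator by $1$ through the quotient rule and by $1$ through the operator. If $R_1\mid T_j$, then $\varphi^{(j)}\equiv0$. Otherwise $R_1$ and $T_j$ are coprime, and $\varphi^{(j)}$ has $O_{r,j}(1)$ zeros by (P3) and (P4). Cut at the isolated solutions of $\varphi=\pm1$ and of $\varphi^{(j)}=0$ for $1\le j\le6$, and discard the pieces on which $|\varphi|>1$. There remain $O_r(1)$ pairs $(\Omega,\varphi)$, with $\Omega$ an open interval on which $|\varphi|\le1$ and each $\varphi^{(j)}$, $1\le j\le6$, is identically zero or has no zero.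

\emph{Size of derivatives.} Let $\varrho(\xi)$ be the distance from $\xi\in\Omega$ to the nearer endpoint. We claim $|\varphi^{(j)}(\xi)|\le M_j\,\varrho(\xi)^{-j}$ for $0\le j\le5$, where $M_0=1$ and $M_j=2^{j+1}M_{j-1}$, so that $M_j\le M_5=2^{20}$. Let $1\le j\le5$. Both $\varphi^{(j)}$ and $\varphi^{(j+1)}$ have constant sign, so $|\varphi^{(j)}|$ is monotone. Let $\xi'$ be the point at distance $\varrho/2$ from $\xi$, with $\varrho=\varrho(\xi)$, in the direction in which $|\varphi^{(j)}|$ does not decrease. Then $\varrho(\xi')\ge\varrho/2$, and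
\[
\frac\varrho2\,|\varphi^{(j)}(\xi)|\le\Bigl|\int_\xi^{\xi'}\varphi^{(j)}\Bigr|=\bigl|\varphi^{(j-1)}(\xi')-\varphi^{(j-1)}(\xi)\bigr|\le2M_{j-1}\Bigl(\frac\varrho2\Bigr)^{-(j-1)},
\]
which is the claim for $j$.

\emph{Dyadic cutting.} Let $\Omega=(\alpha,\alpha+L)$ with $L\le2$, and let $i_0\ge1$ be minimal with $2^{-i_0-1}L\le\delta$, so $i_0\le1+\log_2(1/\delta)$. The intervals $J=[\alpha+2^{-i-1}L,\alpha+2^{-i}L]$, $1\le i\le i_0$, and their mirror images in the midpoint of $\Omega$ cover $\Omega$ except for two end pieces of length at most $\delta$, which we declare short. Each $J$ has distance at least $|J|$ from both endpoints of $\Omega$, so $|\varphi^{(j)}|\le M_j|J|^{-j}$ on $J$.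
\end{proof}

The next lemma replaces the divisibility by $\prod(s_\nu-s_{\nu'})$ in Example~\ref{ex:ideal}.

\begin{lemma}\label{lem:taylor}
Let $\mathbf h:[0,1]\to\mathbb R^6$ be smooth, with all coordinates of $\mathbf h,\mathbf h',\dots,\mathbf h^{(5)}$ bounded by $M$. If $t_1,\dots,t_6$ lie in an interval of length at most $\rho\le1$, then $|\det(\mathbf h(t_\nu))_{\nu}|\ll_M\rho^{15}$.
\end{lemma}

\begin{proof}
Write $t_\nu=t_1+\rho\tau_\nu$ with $|\tau_\nu|\le1$. Taylor's formula in each coordinate gives
\[
\mathbf h(t_\nu)=\sum_{j=0}^4\rho^j\,\tau_\nu^{\,j}\,\frac{\mathbf h^{(j)}(t_1)}{j!}+\rho^5\,\mathbf r_\nu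
\]
with vectors $\mathbf r_\nu$ whose coordinates are bounded by $M$. Expand the determinant multilinearly in the rows. A term in which two rows use the same $j\le4$ vanishes. In any other term the six exponents of $\rho$ lie in $\{0,\dots,5\}$ and those below $5$ are distinct; the $i$th smallest is therefore at least $i-1$, and the sum is at least $0+1+\dots+5=15$.
\end{proof}

\section{The second determinant: components with $k',l'\ge2$}\label{sec:second}

\begin{proposition}\label{prop:high}
Let $I$ be an interval as in Proposition~\ref{prop:first} and $G$ a component with $k',l'\ge2$. The number of points of $\mathcal P$ on $G$ with $s\in I$ is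
\[
\ll X^\varepsilon\Bigl(1+\lambda\min\bigl(Y^{1/5}Z^{2/5},\,Y^{2/5}Z^{1/5}\bigr)\Bigr).
\]
\end{proposition}

\begin{proof}
Since $G(c,a;b,d)=a^{k'}d^{\,l'}G(v,1;u,1)$, the points in question are zeros in $[-1,1]\times(0,1]$ of
\[
R(\xi,\zeta)=G\bigl(\sigma^3(s^3+w),1;\sigma^2s^2,1\bigr),\qquad s=s_0+\lambda\xi,\quad w=\eta\zeta .
\]
This polynomial has degree at most $3k'+2l'\le12q$. It is nonzero: the pairs $(u,v)=(\sigma^2s^2,\sigma^3(s^3+w))$ with $s>0$ and $w$ real fill the half plane $u>0$, on which the nonzero polynomial $G(v,1;u,1)$ does not vanish identically. Apply Lemma~\ref{lem:param} with $\delta=X^{-2}$.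

\emph{Short intervals.} If $\xi$ lies in a short interval, then $s$ lies in an interval of length at most $X^{-2}$. By \eqref{eq:sizes}, $B,D\ll X^{1/3}$, so $X^{-2}<1/(12Z)$. By Example~\ref{ex:01} all such points have the same $(b,d)$, and Lemma~\ref{lem:fibers}(i) bounds their number by $O(X^\varepsilon)$. There are $O(1)$ short intervals.

\emph{Graphs.} Fix one of the $O(\log X)$ pairs $(J,\varphi)$, let $\xi_J$ be the left endpoint of $J$, and parametrize the graph by
\[
\xi(t)=\xi_J+|J|\,t,\qquad \zeta(t)=\varphi(\xi_J+|J|\,t),\qquad t\in[0,1] .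
\]
Then $|\xi'|\le2$ and $|\zeta^{(j)}|=|J|^j|\varphi^{(j)}|\le2^{20}$ for $j\le5$. Take $(k,l)=(1,2)$, so $H=6$. For each of the finitely many $(e,g)\in\mathcal E$, the function $\xi(t)^e\zeta(t)^g$ has its derivatives of order at most $5$ bounded by an absolute constant. Consider six points of $\mathcal P$ on the graph with $t$ in an interval of length at most $\rho\le1$. Lemma~\ref{lem:taylor}, applied to $\mathbf h=(\xi^e\zeta^g)_{(e,g)\in\mathcal S}$ for each $\mathcal S$, gives $\Theta\ll\rho^{15}$. Since $5\theta=0.95<1$, the six smallest weights are $0,\theta,\dots,5\theta$, so $X^{-W_6(\theta)}=\lambda^{15}$. Lemma~\ref{lem:expand} yields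
\[
|\Delta|\ll Y^3Z^6(\rho\lambda)^{15} .
\]
Choose $\rho=\min\bigl(1,\kappa\lambda^{-1}Y^{-1/5}Z^{-2/5}\bigr)$. Then $|\Delta|\ll\kappa^{15}$ with an implied constant independent of $\kappa$, so for a small constant $\kappa>0$ we have $|\Delta|<1$ and $\Delta=0$. By Lemma~\ref{lem:aux}, the points of $\mathcal P$ on the graph with $t$ in an interval of length $\rho$ lie on a nonzero integer form $F'$ of bidegree $(1,2)$. As $k'\ge2$, the form $G$ does not divide $F'$. As $G$ is irreducible over $\mathbb Q$, the two forms are coprime over $\mathbb Q$, and over $\mathbb C$ by (P3). By (P4) they have at most $2k'+l'\le7q$ common zeros. The interval $[0,1]$ is covered by at most $1+\rho^{-1}\ll1+\lambda Y^{1/5}Z^{2/5}$ intervals of length $\rho$, so the graph contains $\ll1+\lambda Y^{1/5}Z^{2/5}$ points.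

Now take $(k,l)=(2,1)$. Again $H=6$, and $\Theta$ and $W_6(\theta)$ are bounded as above, so $|\Delta|\ll Y^6Z^3(\rho\lambda)^{15}$. With $\rho=\min\bigl(1,\kappa\lambda^{-1}Y^{-2/5}Z^{-1/5}\bigr)$ we obtain a form $F'$ of bidegree $(2,1)$. It is not divisible by $G$ because $l'\ge2$, and it has at most $k'+2l'\le8q$ zeros in common with $G$. So the graph also contains $\ll1+\lambda Y^{2/5}Z^{1/5}$ points. Summing the smaller bound over the $O(\log X)$ graphs completes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:box}]
By Proposition~\ref{prop:first}, every point of $\mathcal P$ has $s$ in one of $O(\lambda^{-1})$ intervals $I$ and lies on one of the at most $5q$ components of $F_I$. By Propositions~\ref{prop:low} and~\ref{prop:high}, each pair of an interval and a component accounts for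
\[
\ll X^\varepsilon\Bigl(1+\lambda\min\bigl(Y^{1/5}Z^{2/5},\,Y^{2/5}Z^{1/5}\bigr)\Bigr)
\]
points. Multiplying by $\lambda^{-1}=X^{0.19}$ gives the bound.
\end{proof}

With the deduction in Section~\ref{sec:reduction}, this proves Theorem~\ref{thm:main}, and with it Corollary~\ref{cor:main}.

\begin{thebibliography}{9}

\bibitem{evertse}
Evertse, \emph{On equations in $S$-units and the Thue--Mahler equation}, Invent. Math. \textbf{75} (1984).

\bibitem{exponents}
\emph{On the maximal and minimal exponent of the prime power divisors of integers},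
\texttt{http://publi.math.unideb.hu/load\_doc.php?p=1104\&t=pap}.

\end{thebibliography}
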